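\title{Bounded and convergent differences in the method of cyclic projections}

\begin{abstract}
Let $C_1,\dots,C_N$ be nonempty closed convex subsets of a real Hilbert space, not assumed to intersect, and project onto them cyclically. We prove the bounded differences conjecture: for every starting point the differences of consecutive iterates are bounded, with an explicit bound. We then show that the differences converge in norm to vectors that do not depend on the starting point and are characterized by a variational inequality. The displacement over the $n$-th full sweep is $o(n^{-1/2})$, the exponent $\frac12$ cannot be improved, and the displacement is $O(1/n)$ when the composition of the projections has a fixed point.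
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H$ be a real Hilbert space. For a nonempty closed convex set $D\subseteq H$, the projection $P_D$ sends $x\in H$ to the unique point of $D$ nearest to $x$. Let $N\ge2$, let $C_1,\dots,C_N$ be nonempty closed convex subsets of $H$, which need not intersect, and write $P_i:=P_{C_i}$. Indices are cyclic: $C_{N+1}:=C_1$ and $P_{N+1}:=P_1$. From a starting point $x_0\in H$ the \emph{method of cyclic projections} generates $x_1^1:=P_1x_0$ and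
\[
x_{i+1}^n:=P_{i+1}x_i^n\quad(1\le i\le N),\qquad x_1^{n+1}:=x_{N+1}^n\qquad(n\ge1).
\]
We call $x_1^n,x_2^n,\dots,x_{N+1}^n$ the $n$-th \emph{sweep}. Its \emph{steps} and its \emph{drift} are
\[
d_i^n:=x_{i+1}^n-x_i^n\quad(1\le i\le N),\qquad e^n:=x_1^{n+1}-x_1^n=\sum_{i=1}^Nd_i^n ,
\]
and we put $d^n:=(d_1^n,\dots,d_N^n)\in H^N$, where $H^N$ carries the inner product $\langle Z,Z'\rangle=\sum_i\langle Z_i,Z_i'\rangle$. With $T:=P_1P_N\cdots P_2$ we have $x_1^{n+1}=Tx_1^n$. The step length $\|d_i^n\|$ is the distance from $x_i^n$ to $C_{i+1}$; the drift measures how far a sweep is from closing up. Two facts are known.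
\begin{itemize}
\item[(a)] If $N=2$, then $d_1^n\to P_{\overline{C_2-C_1}}(0)$ and $d_2^n\to P_{\overline{C_1-C_2}}(0)=-P_{\overline{C_2-C_1}}(0)$ in norm.
\item[(b)] If $\bigcap_{i=1}^NC_i\ne\emptyset$, then $d_i^n\to0$ in norm for every $i$.
\end{itemize}
They suggest the following conjecture, posed in \cite{cyc}.
\begin{quote}
\textbf{Bounded differences conjecture.} \emph{For every $N\ge2$, all nonempty closed convex sets $C_1,\dots,C_N$, every starting point and every $i$, the sequence $(x_{i+1}^n-x_i^n)_{n\ge1}$ is bounded.}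
\end{quote}

If $T$ has a fixed point $y$, the statement is immediate: projections are nonexpansive, so $\|x_1^n-y\|$ is nonincreasing and all iterates are bounded. But the iterates can escape. In $\mathbb R^2$ let $C_1$ be the horizontal axis and $C_2=\{(s,t):s>0,\ st\ge1\}$. Then $0\in\overline{C_2-C_1}$, so $d_1^n\to0$ by (a); a cluster point of $(x_1^n)$ would lie in $C_1\cap C_2=\emptyset$, hence $\|x_1^n\|\to\infty$.

One can still compare with the previous visit to the same set. Since $x_{i+1}^{n-1}\in C_{i+1}$, we have $\|d_i^n\|\le\|x_i^n-x_{i+1}^{n-1}\|$, and the right side is at most the sum of the $N-1$ preceding step lengths. For $N=2$ this says that the step lengths are nonincreasing, which settles that case. For $N\ge3$ it allows exponential growth, and monotonicity is lost: for $C_1=[0,1]$, $C_2=\{1\}$, $C_3=\{0\}$ in $\mathbb R$ and $x_0=1$,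
\begin{equation}\label{eq:toy}
d^1=(0,-1,0),\qquad d^n=(1,-1,0)\quad(n\ge2).
\end{equation}
The comparison does not use convexity, and without convexity the conjecture fails for $N=3$: let $C_i=\{k^2:k\ge3,\ k\equiv i \bmod 3\}\subset\mathbb R$ and $x_0=16$. From $k^2$ the nearest point of the next set is $(k+1)^2$ and not $(k-2)^2$, because $2k+1<4k-4$, so the steps $2k+1$ are unbounded. A proof must therefore use convexity in an essential way. Throughout, $\kappa:=\sqrt{N(N-1)/2}\ge1$.

\begin{theorem}\label{thm:bounded}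
Let $a\in H$ and $c_i\in C_i$ $(1\le i\le N)$ be arbitrary. Put
\[
\gamma:=\Big(\sum_{i=1}^N\|c_i-a\|^2\Big)^{1/2},\quad M:=\big(2\|x_1^1-a\|^2+4\gamma^2\big)^{1/2},\quad U:=\max\big\{\|e^1\|,\,2\sqrt2\,\kappa M\big\}.
\]
Then for all $n\ge1$
\[
\|e^n\|\le\sqrt2\,U\,n^{-1/2},\qquad\|d^n\|\le\gamma+\sqrt{\gamma^2+4UM}.
\]
In particular, the bounded differences conjecture is true.
\end{theorem}

Do the steps converge, and to what? A \emph{cycle} is a tuple $y_1,\dots,y_N$ with $y_{i+1}=P_{i+1}y_i$ for $1\le i\le N$, where $y_{N+1}:=y_1$; cycles correspond to fixed points $y_1$ of $T$. Started on a cycle, the method has constant steps $y_{i+1}-y_i$, so these are the only candidates for a limit independent of $x_0$. Cycles need not exist, as the escaping example shows. Fact (a) suggests minimizing $\sum_i\|c_{i+1}-c_i\|^2$ over $c_i\in C_i$ instead, but for $N\ge3$ this guess is wrong: in \eqref{eq:toy} the limit has squared norm $2$, while $c_1=\frac12$, $c_2=1$, $c_3=0$ give $\frac32$. What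 survives is the inequality that characterizes a cycle, once the position of the cycle is forgotten and only its shape is kept. To state it, let
\[
\mathcal K:=C_2\times\dots\times C_N\times C_1\subseteq H^N,
\]
whose $i$-th factor is the set in which the $i$-th step ends. Let $R$ be the cyclic shift, $(RZ)_i:=Z_{i-1}$ for $i\ge2$ and $(RZ)_1:=Z_N$. Let $\Delta^\perp:=\{Z\in H^N:\sum_iZ_i=0\}$, the orthogonal complement of the diagonal $\{(z,\dots,z):z\in H\}$, and let $Q$ be the orthogonal projection onto $\Delta^\perp$, so $(QZ)_i=Z_i-\frac1N\sum_jZ_j$. Finally let $W:=\overline{Q(\mathcal K)}$, a nonempty closed convex subset of $\Delta^\perp$. Proposition~\ref{prop:vi} shows that there is a unique $w\in W$ with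
\begin{equation}\label{eq:vi}
\langle(I-R)w,\,u-w\rangle\ge0\qquad\text{for all }u\in W.
\end{equation}
Put $g=(g_1,\dots,g_N):=(I-R)w$. Then $\sum_ig_i=0$, and $g$ depends only on the sets $C_i$.

\begin{theorem}\label{thm:limit}
For every starting point and every $i$:
\begin{itemize}
\item[(i)] $x_{i+1}^n-x_i^n\to g_i$ in norm;
\item[(ii)] $\|x_i^n\|=o(\sqrt n)$ and $\|x_1^{n+1}-x_1^n\|=o(n^{-1/2})$;
\item[(iii)] if $T$ has a fixed point $y$, then $\|x_1^{n+1}-x_1^n\|\le4(8\kappa+1)\|x_1^1-y\|/n$ for all $n\ge1$.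
\end{itemize}
The exponent $\frac12$ in the second claim of \textup{(ii)} cannot be improved, already for $N=2$: there are two sets and a starting point for which $\|x_1^{n+1}-x_1^n\|=O(n^{-\beta})$ fails for every $\beta>\frac12$.
\end{theorem}

The proofs do not use (a) or (b), and part (i) contains both (Proposition~\ref{prop:special}).

\section{Projections and the basic inequality}\label{sec:proj}

Let $D\subseteq H$ be nonempty, closed and convex, and $P=P_D$. We use the standard characterization: for $x\in H$ and $p\in D$,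
\begin{equation}\label{eq:P1}
p=Px\quad\Longleftrightarrow\quad\langle p-x,\,c-p\rangle\ge0\ \text{ for all }c\in D .
\end{equation}
Thus the step $Px-x$ makes an angle of at most $\pi/2$ with every direction from $Px$ into $D$. Adding $\langle Px-x,Py-Px\rangle\ge0$ and $\langle Py-y,Px-Py\rangle\ge0$ gives $\langle q,r\rangle\ge0$ for $q=Px-Py$ and $r=(x-Px)-(y-Py)$. Since $x-y=q+r$,
\begin{equation}\label{eq:P2}
\|Px-Py\|^2+\|(x-Px)-(y-Py)\|^2\le\|x-y\|^2 .
\end{equation}
In particular $P$ is nonexpansive. Closedness and nonemptiness make $P$ well defined; convexity enters the paper through \eqref{eq:P1} and \eqref{eq:P2}.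

Collect the endpoints of the steps of a sweep, and the change of the steps from one sweep to the next:
\[
X^n:=(x_2^n,\dots,x_N^n,x_{N+1}^n)\in\mathcal K,\qquad\delta^n:=d^{n+1}-d^n .
\]
Applying \eqref{eq:P1} to each $x_{i+1}^n=P_{i+1}x_i^n$ and summing over $i$ gives the basic inequality
\begin{equation}\label{eq:basic}
\langle d^n,\,c-X^n\rangle\ge0\qquad\text{for all }c\in\mathcal K .
\end{equation}
It will be tested against four choices of $c$: an arbitrary fixed point of $\mathcal K$, the previous sweep $X^{n-1}$, an approximate solution of \eqref{eq:vi}, and a cycle.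

\section{Two lines at a small angle}\label{sec:lines}

The proof of Theorem~\ref{thm:bounded} balances the growth of the iterates against the decay of the drift. The two scales, $\sqrt n$ and $1/\sqrt n$, appear in the simplest example.

\begin{example}\label{ex:lines}
Let $H=\mathbb R^2$, $b>0$, $\theta\in(0,\pi/2)$, $\tau=(\cos\theta,-\sin\theta)$, $\nu=(\sin\theta,\cos\theta)$. Let $C_1$ be the horizontal axis and $C_2=\{\sigma\tau+b\nu:\sigma\in\mathbb R\}$. Then $P_2z=\langle z,\tau\rangle\tau+b\nu$ and $P_1(s,t)=(s,0)$, so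
\[
T(s,0)=(s\cos^2\theta+b\sin\theta,\,0),
\]
with the single fixed point $(b/\sin\theta,0)$, where the lines meet. Start at $x_0=0$ and write $x_1^n=(s_n,0)$. Then $s_1=0$ and $s_{n+1}-b/\sin\theta=\cos^2\theta\,(s_n-b/\sin\theta)$, hence
\begin{equation}\label{eq:lines}
s_n=\frac b{\sin\theta}\big(1-(\cos^2\theta)^{n-1}\big),\qquad\|e^n\|=s_{n+1}-s_n=b\sin\theta\,(\cos^2\theta)^{n-1}.
\end{equation}
From $1+x\le\exp x$ we get, for real $t>1$,
\begin{equation}\label{eq:elem}
\Big(1-\frac1t\Big)^{t-1}=\Big(1+\frac1{t-1}\Big)^{-(t-1)}\ge\exp(-1)\ge\frac13,\qquad\Big(1-\frac1t\Big)^t\le\exp(-1)\le\frac12 .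
\end{equation}
Fix $n\ge2$ and choose the angle with $\sin^2\theta=1/n$. Then \eqref{eq:lines} and \eqref{eq:elem} give
\[
\|e^n\|\ge\frac b{3\sqrt n},\qquad\|x_1^{n+1}\|\ge\frac{b\sqrt n}2 .
\]
\end{example}

In Theorem~\ref{thm:bounded} take $a=0$, $c_1=0$, $c_2=b\nu$. Then $\gamma=b$, $M=2b$, $U=4\sqrt2\,b$, and the theorem gives $\|e^n\|\le8b/\sqrt n$ for every angle. So among bounds that see only these data, $1/\sqrt n$ is the true order of the drift, the iterates can reach distance of order $\sqrt n$ at time $n$, and the product $\|e^n\|\,\|x_1^{n+1}\|$ can have order $b^2$. The next section shows that this product controls the steps. The example shows that we must obtain both exponents exactly, with no room to lose even a logarithm.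

\section{Energy: reduction to the drift}\label{sec:energy}

We first test \eqref{eq:basic} against a fixed point of $\mathcal K$. If the sets had a common point $a$, we could take all $c_i=a$ and $\gamma=0$, and the next lemma would say that $\|x_1^n-a\|^2$ drops by at least $\|d^n\|^2$ in each sweep. In general $\gamma$ measures the defect.

\begin{lemma}\label{lem:energy}
With $a,c_i,\gamma,M$ as in Theorem~\ref{thm:bounded}, for all $n,m\ge1$,
\begin{gather}
\|d^n\|^2-2\gamma\|d^n\|\le\|x_1^n-a\|^2-\|x_1^{n+1}-a\|^2,\label{eq:energy}\\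
\|x_1^n-a\|\le M\sqrt n,\qquad\sum_{n=1}^m\|d^n\|^2\le M^2m.\label{eq:growth}
\end{gather}
\end{lemma}

\begin{proof}
Put $c_{N+1}:=c_1$. By \eqref{eq:basic} with $c=(c_2,\dots,c_{N+1})$ and the Cauchy--Schwarz inequality,
\[
\sum_i\langle d_i^n,x_{i+1}^n-a\rangle\le\sum_i\langle d_i^n,c_{i+1}-a\rangle\le\gamma\|d^n\| .
\]
Expanding $\|x_i^n-a\|^2=\|(x_{i+1}^n-a)-d_i^n\|^2$ gives
\[
2\langle d_i^n,x_{i+1}^n-a\rangle=\|x_{i+1}^n-a\|^2-\|x_i^n-a\|^2+\|d_i^n\|^2 .
\]
The sum over $i$ telescopes to $\|x_1^{n+1}-a\|^2-\|x_1^n-a\|^2+\|d^n\|^2$, which proves \eqref{eq:energy}.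

For real $t$ we have $t^2-2\gamma t\ge-\gamma^2$. Hence $\|x_1^n-a\|^2$ grows by at most $\gamma^2$ per sweep, and $\|x_1^n-a\|^2\le\|x_1^1-a\|^2+\gamma^2(n-1)\le M^2n$. Also $t^2-2\gamma t\ge\frac12t^2-2\gamma^2$, since the difference is $\frac12(t-2\gamma)^2$. Summing \eqref{eq:energy} over $n\le m$ gives $\frac12\sum_{n\le m}\|d^n\|^2\le\|x_1^1-a\|^2+2\gamma^2m\le\frac12M^2m$.
\end{proof}

So the steps are bounded in mean square. A single large step is not yet excluded: by \eqref{eq:energy} it requires a large drop of $\|x_1^n-a\|^2$ in one sweep, and this quantity may be of order $n$. But the drop is a difference of squares, so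
\begin{equation}\label{eq:drop}
\|x_1^n-a\|^2-\|x_1^{n+1}-a\|^2\le\|e^n\|\big(\|x_1^n-a\|+\|x_1^{n+1}-a\|\big)\le2M\sqrt{n+1}\,\|e^n\| .
\end{equation}
Everything reduces to the estimate $\|e^n\|=O(n^{-1/2})$.

\section{Decay of the drift and the proof of Theorem~\ref{thm:bounded}}\label{sec:drift}

Unlike the steps, the drift is monotone, and it decreases whenever the steps change.

\begin{lemma}\label{lem:mono}
For all $n\ge1$, $\|e^{n+1}\|^2+\|\delta^n\|^2\le\|e^n\|^2$. Hence $\|e^n\|$ is nonincreasing and $\sum_{n\ge m}\|\delta^n\|^2\le\|e^m\|^2$ for all $m\ge1$.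
\end{lemma}

\begin{proof}
By \eqref{eq:P2} for $P_{i+1}$ at $x_i^{n+1}$ and $x_i^n$,
\[
\|x_{i+1}^{n+1}-x_{i+1}^n\|^2+\|\delta_i^n\|^2\le\|x_i^{n+1}-x_i^n\|^2 .
\]
Sum over $i=1,\dots,N$ and use $x_{N+1}^{n+1}-x_{N+1}^n=e^{n+1}$ and $x_1^{n+1}-x_1^n=e^n$.
\end{proof}

Lemma~\ref{lem:mono} alone does not give $e^n\to0$: it allows sweeps of constant shape that translate by a fixed nonzero vector. We need a converse: if the steps hardly change, the drift is small. Suppose $\delta^{n-1}=0$. Then every point of $X^n$ is the corresponding point of $X^{n-1}$ moved by $e^n$. Since $x_{i+1}^{n-1}\in C_{i+1}$, \eqref{eq:P1} gives $\langle d_i^n,e^n\rangle\le0$ for each $i$; the $d_i^n$ sum to $e^n$, so $e^n=0$.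

Here is the quantitative form for $N=3$, the first case where monotonicity of the steps fails. Go backward from $x_4^n=x_1^{n+1}$, using $x_3^n=x_4^n-d_3^n$ and $x_2^n=x_4^n-d_3^n-d_2^n$, and likewise in sweep $n-1$. Then \eqref{eq:P1} gives
\begin{align*}
0&\ge\langle d_3^n,x_4^n-x_4^{n-1}\rangle=\langle d_3^n,\,e^n\rangle,\\
0&\ge\langle d_2^n,x_3^n-x_3^{n-1}\rangle=\langle d_2^n,\,e^n-\delta_3^{n-1}\rangle,\\
0&\ge\langle d_1^n,x_2^n-x_2^{n-1}\rangle=\langle d_1^n,\,e^n-\delta_2^{n-1}-\delta_3^{n-1}\rangle .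
\end{align*}
Adding, and using $d_1^n+d_2^n+d_3^n=e^n$,
\[
\|e^n\|^2\le\langle d_1^n,\delta_2^{n-1}\rangle+\langle d_1^n,\delta_3^{n-1}\rangle+\langle d_2^n,\delta_3^{n-1}\rangle\le\sqrt3\,\|d^n\|\,\|\delta^{n-1}\| .
\]
The two factors on the right are those we control in $\ell^2$: the first by \eqref{eq:growth}, the second by Lemma~\ref{lem:mono}. We now prove the general inequality, summed over a block of sweeps. The free vector $h$ is $0$ in this section and $g$ in Section~\ref{sec:rates}.

\begin{lemma}\label{lem:block}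
Let $h\in\Delta^\perp$. For $n\ge2$,
\begin{equation}\label{eq:key}
\|e^n\|^2\le\kappa\,\|d^n-h\|\,\|\delta^{n-1}\|+\langle h,X^{n-1}-X^n\rangle,
\end{equation}
and for $1\le m<l$,
\begin{equation}\label{eq:block}
(l-m)\,\|e^l\|^2\le\kappa\Big(\sum_{n=m+1}^l\|d^n-h\|^2\Big)^{1/2}\|e^m\|+\langle h,X^m-X^l\rangle .
\end{equation}
\end{lemma}

\begin{proof}
We have $x_{i+1}^n=x_{N+1}^n-\sum_{j=i+1}^Nd_j^n$, the same for $n-1$, and $x_{N+1}^n-x_{N+1}^{n-1}=x_1^{n+1}-x_1^n=e^n$. Therefore
\[
x_{i+1}^n-x_{i+1}^{n-1}=e^n-\sum_{j=i+1}^N\delta_j^{n-1}\qquad(1\le i\le N).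
\]
Since $\sum_i(d_i^n-h_i)=e^n$, this gives
\[
\langle d^n-h,X^n-X^{n-1}\rangle=\|e^n\|^2-\sum_{i<j}\langle d_i^n-h_i,\delta_j^{n-1}\rangle .
\]
By \eqref{eq:basic} with $c=X^{n-1}$, the left side is at most $\langle h,X^{n-1}-X^n\rangle$. There are $\kappa^2$ pairs $i<j$, so by Cauchy--Schwarz
\[
\sum_{i<j}\langle d_i^n-h_i,\delta_j^{n-1}\rangle\le\kappa\Big(\sum_{i<j}\|d_i^n-h_i\|^2\|\delta_j^{n-1}\|^2\Big)^{1/2}\le\kappa\,\|d^n-h\|\,\|\delta^{n-1}\| .
\]
This proves \eqref{eq:key}. Sum it over $m<n\le l$. The left side is at least $(l-m)\|e^l\|^2$ by monotonicity. On the right, the last terms telescope, and the first are bounded by Cauchy--Schwarz and $\sum_{n=m}^{l-1}\|\delta^n\|^2\le\|e^m\|^2$.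
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Take $h=0$ and $l=2m$ in \eqref{eq:block} and use \eqref{eq:growth}:
\[
m\|e^{2m}\|^2\le\kappa M\sqrt{2m}\,\|e^m\| .
\]
With $u_m:=\sqrt m\,\|e^m\|$, multiplication by $2$ turns this into $u_{2m}^2\le2\sqrt2\,\kappa M\,u_m\le Uu_m$. The left side is quadratic and the right side linear, so the bound $u_m\le U$ passes from $m$ to $2m$. Since $u_1=\|e^1\|\le U$, we get $u_{2^k}\le U$ for all $k\ge0$. For $2^k\le n<2^{k+1}$, monotonicity gives $\|e^n\|\le\|e^{2^k}\|\le U2^{-k/2}\le\sqrt2\,Un^{-1/2}$.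

Now \eqref{eq:energy} and \eqref{eq:drop} yield
\[
\|d^n\|^2-2\gamma\|d^n\|\le2M\sqrt{n+1}\cdot\sqrt2\,Un^{-1/2}\le4UM,
\]
because $n+1\le2n$. Thus $(\|d^n\|-\gamma)^2\le\gamma^2+4UM$.
\end{proof}

\section{The limit vector}\label{sec:vi}

The operator $I-R$ turns a tuple of points into the tuple of its cyclic differences. It ignores translations of the tuple, and on $\Delta^\perp$ it is coercive.

\begin{lemma}\label{lem:shift}
For $Z\in H^N$ we have $(I-R)Z\in\Delta^\perp$, $(I-R)Z=(I-R)QZ$, and $\langle(I-R)Z,Z\rangle=\frac12\|(I-R)Z\|^2$. For $Z\in\Delta^\perp$ we have $\|Z\|\le N\|(I-R)Z\|$.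
\end{lemma}

\begin{proof}
The shift preserves $\sum_iZ_i$ and fixes the diagonal, which contains $Z-QZ$; this gives the first two claims. Since $\|RZ\|=\|Z\|$, we have $\|(I-R)Z\|^2=2\|Z\|^2-2\langle RZ,Z\rangle=2\langle(I-R)Z,Z\rangle$. For $j<i$, $Z_i-Z_j=\sum_{k=j+1}^i(Z_k-Z_{k-1})$ has at most $N$ terms, so $\|Z_i-Z_j\|\le\sqrt N\,\|(I-R)Z\|$ for all $i,j$. If $Z\in\Delta^\perp$, then $Z_i=\frac1N\sum_j(Z_i-Z_j)$, so $\|Z_i\|\le\sqrt N\,\|(I-R)Z\|$; square and sum over $i$.
\end{proof}

Thus $\langle(I-R)Z,Z\rangle\ge\frac1{2N^2}\|Z\|^2$ on $\Delta^\perp$, and the next proposition is an instance of the Lions--Stampacchia theorem: for a bounded coercive bilinear form $B$, not necessarily symmetric, and a nonempty closed convex set $W$ in a Hilbert space, there is a unique $w\in W$ with $B(w,u-w)\ge0$ for all $u\in W$. In our case the proof is short.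

\begin{proposition}\label{prop:vi}
There is a unique $w\in W$ satisfying \eqref{eq:vi}.
\end{proposition}

\begin{proof}
Let $S:=\frac12(I+R)$. Since $w-Sw=\frac12(I-R)w$, the characterization \eqref{eq:P1} shows that $w\in W$ satisfies \eqref{eq:vi} if and only if $w=P_WSw$. The parallelogram law gives $\|(I+R)Z\|^2+\|(I-R)Z\|^2=4\|Z\|^2$, so $\|SZ\|^2\le(1-\frac1{4N^2})\|Z\|^2$ for $Z\in\Delta^\perp$ by Lemma~\ref{lem:shift}. Differences of points of $W$ lie in $\Delta^\perp$, $S$ is linear and $P_W$ is nonexpansive. Hence $P_WS$ is a strict contraction of the complete metric space $W$, and the Banach fixed point theorem applies.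
\end{proof}

Both modifications of $\mathcal K$ are used here: coercivity holds only after the diagonal is projected out, and completeness holds only after $Q(\mathcal K)$ is closed up. We now compute $g$ in the cases where the answer is prescribed.

\begin{proposition}\label{prop:special}
\begin{itemize}
\item[(1)] If $y_1,\dots,y_N$ is a cycle and $Y:=(y_2,\dots,y_N,y_1)$, then $w=QY$ and $g_i=y_{i+1}-y_i$.
\item[(2)] If $\bigcap_iC_i\ne\emptyset$, then $g=0$.
\item[(3)] If $N=2$, then $g_1=-g_2=P_{\overline{C_2-C_1}}(0)$.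
\end{itemize}
\end{proposition}

\begin{proof}
(1) We have $Y\in\mathcal K$ and $((I-R)Y)_i=y_{i+1}-y_i$ for all $i$, including $i=1$. Summing \eqref{eq:P1} over $i$ gives $\langle(I-R)Y,c-Y\rangle\ge0$ for $c\in\mathcal K$. As $(I-R)Y=(I-R)QY$ lies in $\Delta^\perp$, this reads $\langle(I-R)QY,Qc-QY\rangle\ge0$. By continuity it extends from $Qc$ to all $u\in W$, so $QY$ solves \eqref{eq:vi}, and $QY=w$ by uniqueness.

(2) A common point $y$ gives the cycle $y,\dots,y$; apply (1).

(3) Here $\Delta^\perp=\{(z,-z):z\in H\}$ and $R=-I$ on $\Delta^\perp$, so \eqref{eq:vi} reads $\langle w,u-w\rangle\ge0$ for $u\in W$, that is, $w=P_W(0)$. Since $Q(c_2,c_1)=\frac12(c_2-c_1,c_1-c_2)$, we have $W=\{\frac12(z,-z):z\in\overline{C_2-C_1}\}$, and $\|\frac12(z,-z)\|=\|z\|/\sqrt2$. So $g=2w=(z^*,-z^*)$ with $z^*=P_{\overline{C_2-C_1}}(0)$.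
\end{proof}

\section{Convergence of the steps}\label{sec:conv}

We prove part (i) of Theorem~\ref{thm:limit} and the first claim of (ii). Let $\xi^n:=QX^n\in W$ be the shape of the $n$-th sweep. For $i\ge2$, $((I-R)X^n)_i=d_i^n$, while $((I-R)X^n)_1=x_2^n-x_{N+1}^n=d_1^n-e^n$. Hence
\begin{equation}\label{eq:shape}
d^n=(I-R)\xi^n+(e^n,0,\dots,0).
\end{equation}
Inserted in \eqref{eq:basic}, this says that $\xi^n$ solves \eqref{eq:vi} up to an error $\langle e^n,x_2^n-p\rangle$ with $p\in C_2$. So far this error is only $O(n^{-1/2})\cdot O(n^{1/2})=O(1)$, and we need $o(1)$. The way out is that its main part telescopes. We derive one inequality and use it twice: summed over $n$, it improves the growth of the iterates to $o(\sqrt n)$; read again for each $n$, it gives convergence.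

By Theorem~\ref{thm:bounded} and \eqref{eq:shape}, $D:=\sup_n\|d^n\|$ and $A:=\sup_n\|(I-R)\xi^n\|$ are finite. Let $\eta>0$. The point $w$ need not lie in $Q(\mathcal K)$, but we can choose $c\in\mathcal K$ with $\|Qc-w\|\le\eta$. Let $p\in C_2$ be the first component of $c$. By \eqref{eq:basic}, \eqref{eq:shape} and $(I-R)\xi^n\in\Delta^\perp$,
\[
0\ge\langle d^n,X^n-c\rangle=\langle(I-R)\xi^n,\xi^n-Qc\rangle+\langle e^n,x_2^n-p\rangle .
\]
By Lemma~\ref{lem:shift}, then \eqref{eq:vi} with $u=\xi^n$, then the last display,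
\begin{align*}
\tfrac12\|(I-R)(\xi^n-w)\|^2&=\langle(I-R)\xi^n,\xi^n-w\rangle-\langle(I-R)w,\xi^n-w\rangle\\
&\le\langle(I-R)\xi^n,\xi^n-Qc\rangle+\langle(I-R)\xi^n,Qc-w\rangle\\
&\le-\langle e^n,x_2^n-p\rangle+A\eta .
\end{align*}
Write $x_2^n-p=(x_1^n-p)+d_1^n$, and expand $\|x_1^{n+1}-p\|^2=\|(x_1^n-p)+e^n\|^2$ to get $-2\langle e^n,x_1^n-p\rangle=\|x_1^n-p\|^2-\|x_1^{n+1}-p\|^2+\|e^n\|^2$. With $\varepsilon_n:=\|e^n\|^2+2D\|e^n\|$, which tends to $0$,
\begin{equation}\label{eq:boot}
\|(I-R)(\xi^n-w)\|^2\le\|x_1^n-p\|^2-\|x_1^{n+1}-p\|^2+\varepsilon_n+2A\eta .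
\end{equation}

\emph{First use.} Replace the left side by $0$ and sum over $n\le m$:
\[
\|x_1^{m+1}-p\|^2\le\|x_1^1-p\|^2+\sum_{n\le m}\varepsilon_n+2A\eta\,m .
\]
The averages of $\varepsilon_n$ tend to $0$ and $p$ does not depend on $m$, so $\limsup_n\|x_1^n\|^2/n\le2A\eta$. Neither the left side nor $A$ depends on $\eta$; hence $\|x_1^n\|=o(\sqrt n)$. Since $\|x_i^n-x_1^n\|\le ND$, also $\|x_i^n\|=o(\sqrt n)$ for all $i$.

\emph{Second use.} For fixed $\eta$ and $p$,
\[
\|x_1^n-p\|^2-\|x_1^{n+1}-p\|^2\le\|e^n\|\big(\|x_1^n-p\|+\|x_1^{n+1}-p\|\big)=O(n^{-1/2})\,o(n^{1/2})\to0 .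
\]
So \eqref{eq:boot} gives $\limsup_n\|(I-R)(\xi^n-w)\|^2\le2A\eta$ for every $\eta>0$. Thus $(I-R)\xi^n\to g$, and $d^n\to g$ by \eqref{eq:shape}. This is part (i). By the last claim of Lemma~\ref{lem:shift}, also
\begin{equation}\label{eq:xiw}
\xi^n\to w .
\end{equation}

\section{Rates for the drift}\label{sec:rates}

In Section~\ref{sec:drift} the factor $\|d^n\|$ in \eqref{eq:key} was only bounded on average. With $h=g$ it becomes $\|d^n-g\|$, which tends to $0$. The price is the last term of \eqref{eq:block}. Put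
\[
a_n:=\langle g,\xi^n-w\rangle .
\]
Then $a_n\ge0$ by \eqref{eq:vi}, and $a_n\to0$ by \eqref{eq:xiw}. Since $g\in\Delta^\perp$, we have $\langle g,X^m-X^l\rangle=\langle g,\xi^m-\xi^l\rangle=a_m-a_l\le a_m$, so \eqref{eq:block} becomes
\begin{equation}\label{eq:blockg}
(l-m)\,\|e^l\|^2\le\kappa\Big(\sum_{n=m+1}^l\|d^n-g\|^2\Big)^{1/2}\|e^m\|+a_m\qquad(1\le m<l).
\end{equation}

\subsection*{The rate $o(n^{-1/2})$}
Let $\sigma_m:=\sup_{n>m}\|d^n-g\|$, which tends to $0$, and $u_m=\sqrt m\,\|e^m\|$ as before. Taking $l=2m$ in \eqref{eq:blockg} gives $m\|e^{2m}\|^2\le\kappa\sigma_m\sqrt m\,\|e^m\|+a_m$, that is,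
\[
u_{2m}^2\le2\kappa\sigma_mu_m+2a_m .
\]
By Theorem~\ref{thm:bounded}, $u_m\le\sqrt2\,U$, so $u_{2m}\to0$. Since $\|e^{2m+1}\|\le\|e^{2m}\|$, we have $u_{2m+1}\le\sqrt{3/2}\,u_{2m}\to0$. This completes part (ii).

\subsection*{The rate $O(1/n)$ when $T$ has a fixed point}
Let $Ty=y$, $y_1:=y$ and $y_{i+1}:=P_{i+1}y_i$. Then $y_{N+1}=Ty=y_1$, so we have a cycle; let $Y:=(y_2,\dots,y_{N+1})$ and $\rho:=\|x_1^1-y\|$. By Proposition~\ref{prop:special}, $g_i=y_{i+1}-y_i$ and $a_n=\langle g,X^n-Y\rangle$. The cycle makes both $\|d^n-g\|^2$ and $a_n$ summable. Indeed, expanding $x_i^n-y_i=(x_{i+1}^n-y_{i+1})-(d_i^n-g_i)$ gives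
\begin{align*}
\|x_i^n-y_i\|^2={}&\|x_{i+1}^n-y_{i+1}\|^2+\|d_i^n-g_i\|^2\\
&+2\langle d_i^n,y_{i+1}-x_{i+1}^n\rangle+2\langle g_i,x_{i+1}^n-y_{i+1}\rangle .
\end{align*}
Sum over $i$. The third terms add up to $2\langle d^n,Y-X^n\rangle\ge0$ by \eqref{eq:basic}, and the fourth to $2a_n$. Thus $\|d^n-g\|^2+2a_n\le\|x_1^n-y\|^2-\|x_1^{n+1}-y\|^2$, and
\begin{equation}\label{eq:summable}
\sum_{n\ge1}\big(\|d^n-g\|^2+2a_n\big)\le\rho^2 .
\end{equation}
We have no monotonicity for $(a_n)$, so \eqref{eq:summable} does not bound $a_m$ by a multiple of $1/m$ for each $m$. We let the block start at a good index instead. Given $m\ge1$, one of the $m$ indices $m'\in\{m,\dots,2m-1\}$ has $a_{m'}\le\rho^2/(2m)$. Apply \eqref{eq:blockg} to $m'$ and $l=4m$, where $l-m'\ge2m$ and $\|e^{m'}\|\le\|e^m\|$: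
\[
2m\|e^{4m}\|^2\le\kappa\rho\|e^m\|+\frac{\rho^2}{2m}.
\]
With $v_m:=m\|e^m\|$, multiplication by $8m$ gives $v_{4m}^2\le8\kappa\rho\,v_m+4\rho^2$. Put $V:=(8\kappa+1)\rho$. Since $T$ is nonexpansive, $v_1=\|Tx_1^1-x_1^1\|\le\|Tx_1^1-Ty\|+\|y-x_1^1\|\le2\rho\le V$. Moreover $V^2-8\kappa\rho V=\rho V=(8\kappa+1)\rho^2\ge4\rho^2$, so $v_m\le V$ implies $v_{4m}\le V$. Hence $v_{4^k}\le V$ for all $k\ge0$, and for $4^k\le n<4^{k+1}$ we get $\|e^n\|\le\|e^{4^k}\|\le V4^{-k}\le4V/n$. This is part (iii).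

\subsection*{Optimality of the exponent $\frac12$}
In Example~\ref{ex:lines} the drift has order $b/\sqrt n$ at the time $n\approx1/\sin^2\theta$ and decays geometrically afterwards. We run one copy of the example for each dyadic time scale. Let $H=\bigoplus_{k\ge1}\mathbb R^2$ be the Hilbert sum, of sequences $z=(z_k)$ with $\sum_k\|z_k\|^2<\infty$. Let $b_k=1/k$ and $\sin^2\theta_k=2^{-k}$ with $\theta_k\in(0,\pi/2)$. Let $L_{1,k}$ and $L_{2,k}$ be the two lines of Example~\ref{ex:lines} with parameters $b_k,\theta_k$ and normal vector $\nu_k$, and put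
\[
C_j:=\{z\in H:z_k\in L_{j,k}\text{ for all }k\}\qquad(j=1,2).
\]
These sets are affine, closed because $z\mapsto z_k$ is continuous, and nonempty: $0\in C_1$, and $(b_k\nu_k)_k\in C_2$ because $\sum_kb_k^2<\infty$. The projections act plane by plane. To see this, take $z\in H$ and $p\in C_j$; then $\|P_{L_{j,k}}z_k-p_k\|\le\|z_k-p_k\|$, so $(P_{L_{j,k}}z_k)_k$ lies in $H$, hence in $C_j$, and it minimizes $\sum_k\|z_k-c_k\|^2$ term by term.

Start at $x_0=0$. By \eqref{eq:lines}, the component of $e^n$ in the $k$-th plane has norm $k^{-1}2^{-k/2}(1-2^{-k})^{n-1}$. For $n\ge2$ take $k=\lceil\log_2n\rceil\ge1$, so that $n\le2^k<2n$. Then $(1-2^{-k})^{n-1}\ge(1-2^{-k})^{2^k-1}\ge\frac13$ by \eqref{eq:elem}, and $2^{-k/2}\ge(2n)^{-1/2}$. Therefore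
\[
\|e^n\|\ge\frac1{3\sqrt2\,\lceil\log_2n\rceil\sqrt n}\qquad(n\ge2),
\]
so $n^\beta\|e^n\|\to\infty$ for every $\beta>\frac12$. This completes the proof of Theorem~\ref{thm:limit}. \qed

\begin{remark}
In this example $T$ has no fixed point: its component in the $k$-th plane would be $(b_k/\sin\theta_k,0)=(2^{k/2}/k,0)$, which is not square summable. The case $\beta=1$ shows that the fixed point hypothesis in part (iii) cannot be dropped.
\end{remark}

\begin{thebibliography}{1}

\bibitem{cyc}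
\emph{On the method of cyclic projections for convex sets in Hilbert space},
\texttt{https://carma.newcastle.edu.au/\allowbreak jon/\allowbreak Preprints/\allowbreak Talks/\allowbreak Alternating\%20Projections/\allowbreak cyclic\%20projections.pdf}.

\end{thebibliography}
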